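
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The integral closure of a going-down domain is locally divided}


\begin{abstract}
A domain $R$ is a going-down domain if $R\subseteq T$ satisfies going-down for
every overring $T$ of $R$. We prove that the integral closure $R'$ of a
going-down domain $R$ is locally divided, and hence is again a going-down
domain; more generally, every integrally closed domain that is integral over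
$R$ is locally divided. The key point is that distinct primes of such a domain
lying over the same prime of $R$ are never contained in a common maximal
ideal. We deduce a characterization of going-down domains in terms of $R'$,
determine which integral extension domains of a going-down domain are
going-down domains, and give an example showing that not all of them are.
\end{abstract}

\section{The question and the results}

All rings are commutative with identity, and ``domain'' means integral domain.
An \emph{overring} of a domain $R$ is a ring between $R$ and its quotient
field. We write $R'$ for the integral closure of $R$ in its quotient field.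
``Quasi-local'' means having exactly one maximal ideal.

An extension of domains $A\subseteq B$ \emph{satisfies GD} (going-down) if for
all primes $P\subseteq Q$ of $A$ and every prime $N$ of $B$ with $N\cap A=Q$
there is a prime $N_1\subseteq N$ of $B$ with $N_1\cap A=P$. A domain $R$ is a
\emph{going-down domain}, or \emph{GD domain}, if $R\subseteq T$ satisfies GD
for every overring $T$ of $R$. A prime $P$ of $R$ is \emph{divided} if
$P\subseteq xR$ for every $x\in R\setminus P$. A domain is \emph{divided} if
all its primes are divided, and \emph{locally divided} if its localization at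
every maximal ideal is divided. Finally, a domain is \emph{treed} if any two of
its primes that are contained in a common maximal ideal are comparable under
inclusion.

The question answered in this paper is posed as an open question in
\cite{LN}, where it is stated as an equivalent of an ascent question (Q):
\begin{quote}
\emph{If $R$ is a going-down domain, must $R'$ be locally divided?}
\end{quote}

To see what the two properties have to do with each other, it helps to rewrite
both in terms of the maximal ideals $PR_P$ of the localizations.

\begin{lemma}\label{lem:divided}
A prime $P$ of a domain $R$ is divided if and only if $PR_P\subseteq R$.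
\end{lemma}

\begin{proof}
The elements of $PR_P$ are the fractions $z/x$ with $z\in P$ and
$x\in R\setminus P$, and $z/x\in R$ means $z\in xR$.
\end{proof}

If $PR_P\subseteq R$, then $PR_P=PR_P\cap R=P$, so ``divided'' may also be
written $PR_P=P$. On the other side, we shall prove in
Proposition~\ref{prop:char} that
\begin{equation}\label{eq:slogan}
R \text{ is a GD domain}\iff PR_P\subseteq (R_M)'\ \text{ for all primes }
P\subseteq M \text{ with } M \text{ maximal},
\end{equation}
whereas by Lemma~\ref{lem:divided}, applied to the rings $R_M$,
\[
R \text{ is locally divided}\iff PR_P\subseteq R_M\ \text{ for all primes }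
P\subseteq M \text{ with } M \text{ maximal}.
\]
So going-down is dividedness ``up to integral closure''. Every locally divided
domain is a GD domain, and for integrally closed domains the two properties
coincide. The question therefore asks whether the going-down property ascends
from $R$ to $R'$.

Which answer should one expect? Criterion \eqref{eq:slogan} says that certain
fractions already lie in the integral closure, and this suggests a positive
answer. But those fractions come from primes of $R$, while dividedness of $R'$
concerns primes of $R'$, and many of these may lie over one prime of $R$.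
Moreover, the going-down property does \emph{not} ascend to arbitrary integral
overrings (Theorem~\ref{thm:second}(c)). So integral closedness must be used
in an essential way. The answer is nevertheless yes.

\begin{theorem}\label{thm:main}
Let $R$ be a GD domain and let $E\supseteq R$ be an integrally closed domain
that is integral over $R$ (for example $E=R'$, or the integral closure of $R$
in any field containing $R$). Then $E$ is locally divided.
\end{theorem}

\begin{corollary}\label{cor:answer}
If $R$ is a GD domain, then $R'$ is locally divided, and hence is a GD domain.
\end{corollary}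

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(a)] Let $R$ be any domain and $E\supseteq R$ an integrally closed domain
integral over $R$. Then $R$ is a GD domain if and only if $E$ is locally
divided and $R\subseteq E$ satisfies GD. In particular, $R$ is a GD domain if
and only if $R'$ is locally divided and $R\subseteq R'$ satisfies GD.
\item[(b)] Let $R$ be a GD domain and $S\supseteq R$ a domain integral over
$R$. The following are equivalent: $S$ is a GD domain; $S$ is treed;
$S\subseteq S'$ satisfies GD.
\item[(c)] There are quasi-local domains $R\subset S\subset R'=S'$ such that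
$R$ is divided (hence a GD domain) and $S$ is not treed (hence not a GD
domain). So the going-down property passes to $R'$ but not to all integral
overrings of $R$. Also, the condition ``$R\subseteq E$ satisfies GD'' cannot be
omitted in (a).
\end{enumerate}
\end{theorem}

In (c) only $R$ and $S$ are asserted to be quasi-local; the ring $R'=S'$ of our
example is not.

Section~\ref{sec:char} proves criterion \eqref{eq:slogan}.
Section~\ref{sec:example} works out an example by hand: it supplies the rings
of part (c) and shows the idea behind Theorem~\ref{thm:main}, which is proved
in Section~\ref{sec:main}. Section~\ref{sec:second} proves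
Theorem~\ref{thm:second}.

\medskip
\noindent\textbf{Notation and standard facts.} For a prime $P$ of $R$ and a ring
$E\supseteq R$ we write $E_P$ for the localization of $E$ at the multiplicative
set $R\setminus P$. If instead $\mathfrak p$ is a prime of $E$ itself, then
$E_{\mathfrak p}$ is, as usual, the localization at $E\setminus\mathfrak p$.
Let $A\subseteq B$ be an integral extension of domains. We use the following
textbook facts.
\begin{itemize}
\item \emph{Lying over}: every prime of $A$ is of the form $N\cap A$ for a prime
$N$ of $B$.
\item \emph{Incomparability}: if $N_1\subseteq N_2$ are primes of $B$ with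
$N_1\cap A=N_2\cap A$, then $N_1=N_2$.
\item A prime $N$ of $B$ is maximal if and only if $N\cap A$ is maximal.
\item $B_P$ is integral over $A_P$ for each prime $P$ of $A$. Localizations of
integrally closed domains are integrally closed.
\end{itemize}
Finally, an ideal disjoint from a multiplicative set is contained in a
prime disjoint from it.

\section{Going-down in terms of integral closure}\label{sec:char}

\begin{proposition}\label{prop:char}
For a domain $R$ the following are equivalent.
\begin{enumerate}
\item[(1)] $R$ is a GD domain.
\item[(2)] $R\subseteq T$ satisfies GD for every domain $T\supseteq R$.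
\item[(3)] $PR_P\subseteq (R_M)'$ for every maximal ideal $M$ of $R$ and every
prime $P\subseteq M$.
\end{enumerate}
If $R$ is a GD domain, then so is $R_M$ for every maximal ideal $M$.
Every locally divided domain is a GD domain, and an integrally closed GD domain
is locally divided. Every GD domain is treed.
\end{proposition}

Condition (2) is stronger than the definition in that $T$ need not lie in the
quotient field of $R$. We need this strength because the ring $E$ of
Theorem~\ref{thm:main} may be larger than $R'$.

\begin{proof}
\emph{Localization.} Let $R$ be a GD domain, $M$ a maximal ideal, and $T$ an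
overring of $R_M$. Then $T$ is an overring of $R$. If
$PR_M\subseteq QR_M$ are primes of $R_M$ and $N$ is a prime of $T$ over $QR_M$,
then $N\cap R=Q$, so there is a prime $N_1\subseteq N$ with $N_1\cap R=P$, and
therefore $N_1\cap R_M=PR_M$. So $R_M$ is a GD domain.

\smallskip
(2)$\Rightarrow$(1) is trivial.

\smallskip
(1)$\Rightarrow$(3). The idea is that if a fraction $p/s$ is not integral, one
can adjoin its inverse $s/p$ without losing the maximal ideal; but then $s$
becomes a multiple of $p$, and nothing can lie over $P$.

Since $R_M$ is a GD domain and $(R_M)_{PR_M}=R_P$, we may replace $R$ by $R_M$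
and assume that $R$ is quasi-local with maximal ideal $M$. Let
$0\neq u=p/s$ with $p\in P$ and $s\in R\setminus P$, and suppose that
$u\notin R'$. Put $T=R[u^{-1}]$. We claim that $MT\neq T$. Otherwise
\[
1=m_0+m_1u^{-1}+\dots+m_nu^{-n},\qquad m_i\in M,
\]
where $n\geq1$ because $1\notin M$. Multiplying by $u^n$ gives
$(1-m_0)u^n=m_1u^{n-1}+\dots+m_n$. Since $1-m_0$ is a unit of $R$, this makes
$u$ integral over $R$, a contradiction.

Let $N$ be a prime of $T$ containing $MT$; then $N\cap R=M$. By GD there is a
prime $P_1\subseteq N$ of $T$ with $P_1\cap R=P$. Now
$s=pu^{-1}\in P_1\cap R=P$, a contradiction. Hence $u\in R'$.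

\smallskip
(3)$\Rightarrow$(2). Let $T\supseteq R$ be a domain, $P\subseteq Q$ primes of
$R$, and $N$ a prime of $T$ with $N\cap R=Q$. Choosing a maximal ideal
$M\supseteq Q$, we get $PR_P\subseteq (R_M)'\subseteq (R_Q)'$. We may therefore
replace $R\subseteq T$ by $R_Q\subseteq T_Q$ (the prime $N$ survives in $T_Q$,
and primes of $T_Q$ inside $NT_Q$ come from primes of $T$ inside $N$). So assume
that $R$ is quasi-local with maximal ideal $Q$ and that $PR_P\subseteq R'$.

We look for a prime $N_1\subseteq N$ of $T$ that contains $PT$ and avoids
$R\setminus P$. The obstruction would be an equation $hs=\sum p_it_i$ with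
$h\in T\setminus N$, $s\in R\setminus P$, $p_i\in P$, and $t_i\in T$, that is,
$h=\sum (p_i/s)t_i$. So we want the fractions $p_i/s$ to behave as if they were
elements of $N$.

Let $T^*=T[R']$, formed inside the quotient field of $T$. It is integral over
$T$, so there is a prime $N^*$ of $T^*$ with $N^*\cap T=N$. We claim that
$PR_P\subseteq N^*$. Consider the subring $A=R+PR_P$ of $R'$, in which $PR_P$
is an ideal. For $v\in PR_P$ the element $1-v$ is a unit of $R_P$, and
$(1-v)^{-1}=1+v(1-v)^{-1}\in 1+PR_P\subseteq A$. Thus every element of
$1+PR_P$ is a unit of $A$, so the ideal $PR_P$ of $A$ is contained in every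
maximal ideal of $A$. Now $A$ is integral over $R$ and $N^*\cap R=Q$ is maximal,
so $N^*\cap A$ is a maximal ideal of $A$. Hence $PR_P\subseteq N^*$.

The set $\{hs : h\in T\setminus N,\ s\in R\setminus P\}$ is multiplicative, and
it is disjoint from $PT$: if $hs=\sum p_it_i$ with $p_i\in P$ and $t_i\in T$,
then $h=\sum (p_i/s)t_i\in N^*\cap T=N$, a contradiction. Hence there is a prime
$N_1\supseteq PT$ of $T$ disjoint from this set. Taking $s=1$ gives
$N_1\subseteq N$; taking $h=1$ gives $N_1\cap R\subseteq P$, and so
$N_1\cap R=P$.

\smallskip
\emph{The remaining assertions.} Lemma~\ref{lem:divided}, applied in $R_M$,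
says that $R$ is locally divided if and only if $PR_P\subseteq R_M$ for all
$P\subseteq M$ with $M$ maximal. This implies (3), and it is equivalent to (3)
if $R$ is integrally closed, because then $(R_M)'=R_M$.

Let $R$ be a GD domain and suppose that primes $P$ and $Q$ contained in a
maximal ideal $M$ are incomparable. Choose $a\in P\setminus Q$ and
$b\in Q\setminus P$. By (3), $b/a\in QR_Q\subseteq (R_M)'$, so there are
$c_i\in R_M$ and $n\ge 1$ with
$(b/a)^n+c_1(b/a)^{n-1}+\dots+c_n=0$. Multiplying by $a^n$ gives
$b^n=-(c_1ab^{n-1}+\dots+c_na^n)\in aR_M\subseteq PR_M$. Hence
$b^n\in PR_M\cap R=P$ and $b\in P$, a contradiction.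
\end{proof}

The next example shows that a GD domain need not be locally divided, so that
passing to $R'$ in the question is necessary.

\begin{example}\label{ex:small}
Let $k$ be a field, $D=k[t]_{(t)}$, $K=k(t)$, and $V=K[x]_{(x)}$. Each $f\in V$
has a unique expression $f=f_0+f_1x+x^2g$ with $f_0,f_1\in K$ and $g\in V$. Put
\[
R=\{f\in V: f_0,f_1\in D\}\ \subset\ U=\{f\in V: f_0\in D\}=D+xV .
\]
Since $x^2V\subseteq R$, both rings have quotient field $K(x)$.

\emph{We have $U=R'$.} If $f\in U$, then $(f-f_0)^2\in x^2V\subseteq R$ with
$f_0\in D\subseteq R$, so $U$ is integral over $R$. An element of $K(x)$ that is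
integral over $U$ lies in $V$, and reducing an equation of integral dependence
modulo $xV$ shows that its constant term is integral over $D$, hence lies in
$D$. So $U$ is integrally closed.

\emph{Primes.} The primes of $U$ containing $xV$ correspond to those
of $U/xV\cong D$, and a prime $\mathfrak p$ for which there is
$h\in xV\setminus\mathfrak p$ is $0$, because $hV\subseteq U$ and so
$U[1/h]=V[1/h]=K(x)$. So $U$ has the three primes $0\subset xV\subset tD+xV$.
By lying over and incomparability, $R$ has exactly the three primes
$0\subset P\subset M$ obtained by contraction, where $P=\{f\in R:f_0=0\}$.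

\emph{GD but not divided.} Elements of $R\setminus P$ are units of $V$, and
$t\in R\setminus P$. If $f\in V$, then $t^nf\in R$ for large $n$. Hence $R_P=V$
and $PR_P=xV\subseteq U=R'$. Since (3) is trivial for the primes $0$ and $M$,
the ring $R$ is a GD domain. But $P$ is not divided: $x/t$ lies in $PR_P$ and
not in $R$.
\end{example}

\section{Two primes over one: a worked example}\label{sec:example}

In Example~\ref{ex:small} only one prime of the integral closure lies over $P$.
The difficulty in Theorem~\ref{thm:main} comes from primes of $R$ with several
primes above them. Here is a small case.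

Let $k$ be a field, $D=k[t]_{(t)}$, $K=k(t)$, and let $A$ be the localization of
$K[x]$ at the complement of $(x)\cup(x-1)$. This is a principal ideal domain
whose primes are $0$, $xA$, and $(x-1)A$. Elements $f\in A$ have values
$f(0),f(1)\in K$, and $f$ is a unit of $A$ if and only if both values are
nonzero. Put $J=x(x-1)A=\{f\in A: f(0)=f(1)=0\}$ and
\begin{align*}
R&=\{f\in A: f(0)=f(1)\in D\},\\
S&=\{f\in A: f(0),f(1)\in D,\ f(0)-f(1)\in tD\},\\
T&=\{f\in A: f(0),f(1)\in D\}.
\end{align*}
Then $J\subset R\subset S\subset T$. The inclusions are strict, since
$1\in R\setminus J$, $tx\in S\setminus R$, and $x\in T\setminus S$. For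
$0\ne h\in J$ and $f\in A$ we have $hf\in J\subseteq R$ and $f=(hf)/h$, so all
three rings have quotient field $K(x)$.

\begin{lemma}\label{lem:example}
\begin{enumerate}
\item[(i)] $T=R'=S'$.
\item[(ii)] $R$ is quasi-local, its primes are $0\subset J\subset\mathfrak m$
with $\mathfrak m=\{f\in R: f(0)\in tD\}$, and $R$ is divided.
\item[(iii)] $S$ is quasi-local, but not treed.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $f\in T$ the constants $f(0),f(1)\in D$ belong to $R$, and
$(f-f(0))(f-f(1))\in J\subseteq R$. So $f$ is a root of a monic quadratic
polynomial over $R$, and $T$ is integral over $R$, hence also over $S$. If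
$f\in K(x)$ is integral over $T$, then $f\in A$, because $A$ is integrally
closed. Evaluating an equation of integral dependence at $0$ and at $1$ shows
that $f(0)$ and $f(1)$ are integral over $D$, so they lie in $D$, and $f\in T$.

(ii) If $f\in R$ and $f(0)=f(1)$ is a unit of $D$, then $f$ is a unit of $A$ and
$f^{-1}\in R$. So $R$ is quasi-local with maximal ideal $\mathfrak m$.
Evaluation gives $R/J\cong D$, so the primes containing $J$ are $J$ and
$\mathfrak m$. If a prime $\mathfrak p$ does not contain $J$, pick
$h\in J\setminus\mathfrak p$. As $hA\subseteq R$, we have $R[1/h]=A[1/h]$. Its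
only prime is $0$, because $h\in xA\cap (x-1)A$. So $\mathfrak p=0$.

The primes $0$ and $\mathfrak m$ are trivially divided. If
$f\in R\setminus J$, then $f(0)=f(1)\neq0$, so $f$ is a unit of $A$. Since $J$
is an ideal of $A$, we get $J=fJ\subseteq fR$. So $J$ is divided.

(iii) Let $f\in S$ with $f(0)\notin tD$. Then $f(0)$ is a unit of $D$, and so is
$f(1)\in f(0)+tD$. Hence $f$ is a unit of $A$, and
\[
f^{-1}(0)-f^{-1}(1)=\frac{f(1)-f(0)}{f(0)f(1)}\in tD
\]
shows that $f^{-1}\in S$. So $S$ is quasi-local with maximal ideal
$\{f\in S:f(0)\in tD\}$. The kernels $P_1=\{f\in S:f(0)=0\}$ and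
$P_2=\{f\in S:f(1)=0\}$ of the evaluations $S\to D$ are primes, and they are
incomparable: $tx\in P_1\setminus P_2$ and $t(x-1)\in P_2\setminus P_1$.
\end{proof}

Look now at the primes over $J$. In $T$ we have
\[
\mathfrak p_1=\{f\in T: f(0)=0\},\qquad \mathfrak p_2=\{f\in T:f(1)=0\},
\]
which are incomparable, and both contract to $J$ in $R$. A maximal ideal of $T$
containing both would make it impossible for the localization there to be
divided, for the primes of a divided domain are pairwise comparable. What
rescues $T$ is the element $x$: it lies in $\mathfrak p_1$ and $1-x$ lies in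
$\mathfrak p_2$, so $\mathfrak p_1+\mathfrak p_2=T$.

Why is there such an element in $T$? Elements of $R\setminus J$ are units of $A$,
and $t^nf\in S$ for $f\in A$ and $n$ large, so inverting $R\setminus J$ turns both
$S$ and $T$ into $A$. There the two primes become the distinct maximal ideals
$xA$ and $(x-1)A$, and the element $x$ separates them:
\[
A/J\;\cong\; K\times K,\qquad x\longmapsto(0,1).
\]
Thus $x$ is an idempotent modulo $J$, that is, $x^2-x\in J$. But $J$ lies in
$R$. Hence $x$ is a root of the monic polynomial $X^2-X-(x^2-x)$ over $R$, and
it must lie in every integrally closed ring between $R$ and $K(x)$. The ring $S$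
is not integrally closed and does not contain $x$. Its primes $P_1$ and $P_2$
over $J$ remain in the same maximal ideal, and $S$ is not treed.

This is the argument that works in general. Criterion \eqref{eq:slogan} puts
$PR_P$ inside the integral closure; hence any element that is idempotent modulo
the extension of $PR_P$ is integral; and idempotents separate the primes over
$P$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $R$ be a GD domain and $E\supseteq R$ an integrally closed domain integral
over $R$. Let $\mathfrak n$ be a maximal ideal of $E$. We must show that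
$E_{\mathfrak n}$ is divided. The ideal $M=\mathfrak n\cap R$ is maximal. We
replace $R$ by $R_M$, which is a GD domain by Proposition~\ref{prop:char},
$E$ by $E_M$, which is integrally closed and integral over $R_M$, and
$\mathfrak n$ by $\mathfrak nE_M$. The ring $E_{\mathfrak n}$ does not change.
So from now on $R$ is quasi-local with maximal ideal $M$. Note that $E$ may
still have many maximal ideals.

Since $E$ is integrally closed, $R'\subseteq E$. By
Proposition~\ref{prop:char} we know two things:
\begin{equation}\label{eq:two}
PR_P\subseteq R'\subseteq E\ \text{ for every prime } P \text{ of } R,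
\qquad\text{and}\qquad R\subseteq E\ \text{ satisfies GD}.
\end{equation}
As $E_P=R_PE$, the first of these gives
\begin{equation}\label{eq:PEP}
PE_P=(PR_P)E\subseteq E .
\end{equation}

What we want is that $\mathfrak pE_{\mathfrak p}\subseteq E_{\mathfrak n}$ for
each prime $\mathfrak p\subseteq\mathfrak n$. With $P=\mathfrak p\cap R$, two
things separate this from \eqref{eq:PEP}. First, $\mathfrak pE_{\mathfrak p}$
will only be the \emph{radical} of $PE_{\mathfrak p}$; this is harmless, since an
integrally closed domain contains every element of its quotient field that has
a positive power in it. Second, $E_{\mathfrak p}$ may be a further localization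
of $E_P$, because several primes of $E$ may lie over $P$. The next lemma says
that inside $\mathfrak n$ there is only one.

\begin{lemma}[Separation]\label{lem:sep}
Let $P$ be a prime of $R$, and let $\mathfrak p_1\ne\mathfrak p_2$ be primes of
$E$ lying over $P$. Then $\mathfrak p_1+\mathfrak p_2=E$. In particular, at most
one prime of $E$ that is contained in $\mathfrak n$ lies over $P$.
\end{lemma}

\begin{proof}
Put $N_i=\mathfrak p_iE_P$. These are distinct primes of $E_P$ with
$N_i\cap E=\mathfrak p_i$ and $N_i\cap R_P=PR_P$. Since $PR_P$ is maximal and
$E_P$ is integral over $R_P$, both $N_i$ are maximal. So there is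
$x\in N_1\setminus N_2$. We turn $x$ into an element $c$ that is $0$ modulo
$N_1$, is $1$ modulo $N_2$, and is idempotent modulo $PE_P$; the last property
will force $c$ into $E$.

Let $k=R_P/PR_P$. The rings $E_P/PE_P$, $E_P/N_1$, and $E_P/N_2$ are
$k$-algebras, the last two being fields. Let $F\in R_P[X]$ be monic with
$F(x)=0$, and write its image in $k[X]$ as
\[
\overline F=X^rq(X),\qquad q(0)\neq0 .
\]
\begin{itemize}
\item Since $x\in N_1$, reducing $F(x)=0$ modulo $N_1$ gives
$\overline F(0)=0$. Hence $r\ge1$.
\item Modulo $N_2$ the element $x$ is nonzero, and $x^rq(x)$ vanishes. Hence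
$q(x)$ vanishes in the field $E_P/N_2$.
\end{itemize}
The polynomials $X^r$ and $q$ are coprime, so $aX^r+bq=1$ for some
$a,b\in k[X]$. Lift $a$ to $\tilde a\in R_P[X]$ and put
$c=x^r\tilde a(x)\in E_P$. Then:
\begin{itemize}
\item $c\in N_1$, because $r\ge1$ and $x\in N_1$;
\item $1-c\in N_2$, because modulo $N_2$ it equals $b(x)q(x)$, which vanishes
there;
\item $c(1-c)\in PE_P$, because its image in $E_P/PE_P$ is
$a(x)x^r\cdot b(x)q(x)=a(x)b(x)\overline F(x)=0$.
\end{itemize}

By \eqref{eq:PEP}, $d=c(1-c)$ lies in $E$. So $c$ is a root of the monic
polynomial $X^2-X+d\in E[X]$, and $c\in E$ because $E$ is integrally closed.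
Hence $c\in N_1\cap E=\mathfrak p_1$ and $1-c\in N_2\cap E=\mathfrak p_2$, so
$1\in\mathfrak p_1+\mathfrak p_2$.
\end{proof}

In the example of Section~\ref{sec:example}, with $E=T$ and $P=J$, take the
element $x$ and $F=X^2-X-(x^2-x)$. Then $\overline F=X(X-1)$, $r=1$, and
$1=X-(X-1)$, so $c=x$.

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Put $W=E_{\mathfrak n}$, an integrally closed domain containing $R'$. The primes
of $W$ are the $\mathfrak pW$ with $\mathfrak p\subseteq\mathfrak n$ a prime of
$E$, and $W_{\mathfrak pW}=E_{\mathfrak p}$. Fix such a $\mathfrak p$ and let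
$P=\mathfrak p\cap R$. By Lemma~\ref{lem:divided}, it suffices to show that
$\mathfrak pE_{\mathfrak p}\subseteq W$.

\emph{We have $W_P=E_{\mathfrak p}$.} That is, to pass from $W$ to
$E_{\mathfrak p}$ it is enough to invert elements of $R$. The ring $W_P$ is a
localization of $E$, and its primes correspond to the primes $\mathfrak q$ of
$E$ with $\mathfrak q\subseteq\mathfrak n$ and $\mathfrak q\cap R\subseteq P$.
The prime $\mathfrak p$ is one of them. Let $\mathfrak q$ be any of them. Since
$\mathfrak p$ lies over $P\supseteq\mathfrak q\cap R$ and $R\subseteq E$
satisfies GD, there is a prime $\mathfrak q_1\subseteq\mathfrak p$ with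
$\mathfrak q_1\cap R=\mathfrak q\cap R$. Both $\mathfrak q$ and $\mathfrak q_1$
are contained in $\mathfrak n$, so $\mathfrak q=\mathfrak q_1$ by
Lemma~\ref{lem:sep}. Thus $\mathfrak q\subseteq\mathfrak p$. So $W_P$ is
quasi-local, and its maximal ideal corresponds to $\mathfrak p$. Localizing at
that maximal ideal changes nothing, and the result is $E_{\mathfrak p}$.

\emph{The radical of $PE_{\mathfrak p}$ is $\mathfrak pE_{\mathfrak p}$.} A prime
of $E_{\mathfrak p}$ containing $P$ corresponds to a prime
$\mathfrak q\subseteq\mathfrak p$ of $E$ with
$P\subseteq\mathfrak q\cap R\subseteq\mathfrak p\cap R=P$. By incomparability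
$\mathfrak q=\mathfrak p$. So $\mathfrak pE_{\mathfrak p}$ is the only prime
containing $PE_{\mathfrak p}$.

\emph{Conclusion.} Let $y\in\mathfrak pE_{\mathfrak p}$. For some $n\ge1$,
\[
y^n\in PE_{\mathfrak p}=PW_P=(PR_P)W\subseteq R'W=W .
\]
As $W$ is integrally closed, $y\in W$. Hence
$\mathfrak pE_{\mathfrak p}\subseteq W$.
\end{proof}

Corollary~\ref{cor:answer} is the case $E=R'$, together with
Proposition~\ref{prop:char}.

\begin{remark}
Both parts of \eqref{eq:two} come from the hypothesis that $R$ is a GD domain.
The inclusion $PR_P\subseteq R'$ is used in Lemma~\ref{lem:sep}, to make $c$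
integral over $E$, and in the last display; going-down for $R\subseteq E$ makes
$W_P$ quasi-local. Integral closedness of $E$ is used for $R'\subseteq E$, for
$c\in E$, and for $y\in W$. It cannot be omitted in Theorem~\ref{thm:main}: the
ring $S$ of Section~\ref{sec:example} is integral over the GD domain $R$, but it
is not treed and hence not locally divided.
\end{remark}

\section{Proof of Theorem~\ref{thm:second}}\label{sec:second}

\begin{proof}[Proof of (a)]
If $R$ is a GD domain, then $E$ is locally divided by Theorem~\ref{thm:main},
and $R\subseteq E$ satisfies GD by Proposition~\ref{prop:char}(2).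

Conversely, let $E$ be locally divided and let $R\subseteq E$ satisfy GD. Let
$T$ be an overring of $R$, let $P\subseteq Q$ be primes of $R$, and let $N$ be a
prime of $T$ over $Q$. The rings $T$ and $E$ need not be comparable, so we join
them: inside the quotient field of $E$ form $T^*=T[E]$. It is integral over $T$,
so there is a prime $N^*$ of $T^*$ with $N^*\cap T=N$. By
Proposition~\ref{prop:char}, $E$ is a GD domain and $E\subseteq T^*$ satisfies
GD. Since $N^*\cap E$ lies over $Q$ and $R\subseteq E$ satisfies GD, there is a
prime $\mathfrak q\subseteq N^*\cap E$ of $E$ over $P$. By GD for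
$E\subseteq T^*$, there is a prime $N_1^*\subseteq N^*$ of $T^*$ over
$\mathfrak q$. Then $N_1^*\cap T\subseteq N$, and $N_1^*\cap T$ lies over $P$.
\end{proof}

\begin{proof}[Proof of (b)]
The domain $S'$ is integrally closed and integral over $R$. So it is locally
divided by Theorem~\ref{thm:main}, and $R\subseteq S'$ satisfies GD by
Proposition~\ref{prop:char}(2).

If $S$ is a GD domain, it is treed by Proposition~\ref{prop:char}.

Suppose that $S$ is treed. Let $P_0\subseteq P$ be primes of $S$ and let
$\mathfrak p$ be a prime of $S'$ over $P$. By GD for $R\subseteq S'$ there is a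
prime $\mathfrak p_0\subseteq\mathfrak p$ of $S'$ with
$\mathfrak p_0\cap R=P_0\cap R$. The primes $\mathfrak p_0\cap S$ and $P_0$ of
$S$ are both contained in $P$, hence are comparable, and they have the same
contraction to $R$. By incomparability for $R\subseteq S$ they are equal. So
$S\subseteq S'$ satisfies GD.

If $S\subseteq S'$ satisfies GD, then $S$ is a GD domain by (a), applied to
$S\subseteq S'$.
\end{proof}

\begin{proof}[Proof of (c)]
Take the rings $R\subset S\subset T$ of Section~\ref{sec:example}. By
Lemma~\ref{lem:example}, $T=R'=S'$, the ring $R$ is quasi-local and divided,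
hence locally divided, and $S$ is quasi-local and not treed. By
Proposition~\ref{prop:char}, $R$ is a GD domain and $S$ is not. By
Theorem~\ref{thm:main}, $S'=R'$ is locally divided.
So for the extension $S\subseteq S'$ the ring $S'$ is locally divided, although
$S$ is not a GD domain. This shows that the going-down condition cannot be
omitted in (a).
\end{proof}

The failure of going-down for $S\subseteq T$ is also visible directly. The prime
$\mathfrak n_2=\{f\in T: f(1)\in tD\}$ lies over the maximal ideal of $S$, which
contains $P_1=\{f\in S:f(0)=0\}$. A prime $\mathfrak q\subseteq\mathfrak n_2$ of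
$T$ over $P_1$ would contain $tx$. As $x\notin\mathfrak n_2$, it would contain
$t$, but $t\notin P_1$.

The other condition in (a) cannot be omitted either. Let $R=E=k[x,y]$ be a
polynomial ring in two variables over a field $k$. It is integrally closed, and
$R\subseteq E$ trivially satisfies GD; but $R$ is not treed, since $(x)$ and
$(y)$ are incomparable and both are contained in the maximal ideal $(x,y)$, and
so it is not a GD domain.

\begin{thebibliography}{9}
\bibitem{LN}
``Lecture Notes In Pure And Applied Mathematics'',
\url{http://web2.mat.uniroma3.it/users/fontana/Marco_Fontana_Salah-Eddine_Kabbaj_Sylvia_WieganBookFi.org.pdf.zip}.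
\end{thebibliography}

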